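\title{Two colors suffice for power-free colorings of $\mathbb{Z}^n$}

\begin{abstract}
A coloring of the lattice $\mathbb{Z}^n$ is power-free if, for some $k$, no
word read along a straight line of lattice points contains $k$ consecutive
equal blocks. We prove the conjecture that two colors suffice for a power-free
coloring in every dimension $n$. The color of a point is a product of $n$
signs, each determined by the last nonzero base-$p$ digit of a shifted
coordinate. A $p$-adic argument reduces power-freeness to a finite condition
over $\mathbb{F}_p$, and randomly chosen signs satisfy that condition. The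
construction gives an exponent $k\le 20\,n\log_2(2n)$, and the Hales--Jewett
theorem shows that with a fixed number of colors the exponent must tend to
infinity with $n$.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A finite or infinite word is \emph{$k$-th power-free} if it does not contain
$k$ consecutive equal nonempty blocks; such a string of $k$ blocks is a
\emph{$k$-th power} (a \emph{square} for $k=2$, a \emph{cube} for $k=3$). A
bi-infinite word $(g(t))_{t\in\mathbb{Z}}$ contains a $k$-th power with blocks
of length $q$, the first block starting at position $T$, exactly when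
\begin{equation}\label{eq:power}
g(t_0)=g(t_0+q)=\dots=g(t_0+(k-1)q)\qquad\text{for every }
t_0\in\{T,\dots,T+q-1\}.
\end{equation}
A $k$-th power contains a $j$-th power for every $j\le k$, so power-freeness
is a weaker demand for larger $k$.

An \emph{$r$-coloring} of $\mathbb{Z}^n$ is a map $c$ from $\mathbb{Z}^n$ to a
set of $r$ colors. If a straight line in $\mathbb{R}^n$ contains at least two
lattice points, its lattice points form a two-sided infinite sequence, and the
bi-infinite word of their colors, read in order, is a \emph{line} of $c$. The
coloring is \emph{power-free} if there is a positive integer $k$ such that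
every line of $c$ is $k$-th power-free. The \emph{Thue threshold} $t(n)$ is the
least number of colors in a power-free coloring of $\mathbb{Z}^n$.

Call $v\in\mathbb{Z}^n$ \emph{primitive} if its coordinates have greatest
common divisor $1$. The lines of $c$ are exactly the words
$(c(a+tv))_{t\in\mathbb{Z}}$ with $a\in\mathbb{Z}^n$ and $v$ primitive. Indeed,
a straight line through two lattice points $a\ne b$ is
$\{a+sv:s\in\mathbb{R}\}$, where $v$ is $b-a$ divided by the greatest common
divisor of its coordinates; and if $\sum_i m_iv_i=1$ with integers $m_i$, then
$sv\in\mathbb{Z}^n$ forces $s=\sum_i m_i(sv_i)\in\mathbb{Z}$.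

One color is never enough, because a constant word contains $k$-th powers for
all $k$; so $t(n)\ge2$. The sequence $t(n)$ is non-decreasing, because the
lines of the restriction of a coloring to $\mathbb{Z}^n\times\{0\}$ are lines
of the coloring of $\mathbb{Z}^{n+1}$. It is known that $t(1)=t(2)=t(3)=2$ and
that $t(n)\le2^n$ for all $n$. Between the bounds $2$ and $2^n$ one can argue
for either behavior. In high dimension there are many directions, and a
coloring with few colors cannot avoid long monochromatic segments in all of
them; Section~\ref{sec:ramsey} makes this precise. On the other hand, the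
definition lets the exponent $k$ depend on $n$, and a larger exponent might
make up for the missing colors. The conjecture posed in~\cite{RT} is that
$t(n)=2$ for all $n\ge1$. We prove it.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $p\ge3$ be a prime with $p\ge n+2n\log_2p$. There is a
coloring $c:\mathbb{Z}^n\to\{1,-1\}$ such that for all $a\in\mathbb{Z}^n$ and
all $v\in\mathbb{Z}^n\setminus p\mathbb{Z}^n$ the bi-infinite word
$(c(a+tv))_{t\in\mathbb{Z}}$ is $p$-th power-free. In particular, every line of
$c$ is $p$-th power-free. Such primes exist for every $n$, and therefore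
$t(n)=2$ for all $n\ge1$.
\end{theorem}

For $r\ge2$ let $K(n,r)$ be the least $k$ for which some $r$-coloring of
$\mathbb{Z}^n$ has all its lines $k$-th power-free; it exists by
Theorem~\ref{thm:main}. Let $\mathbb{Z}^{(\infty)}$ be the group of finitely
supported integer sequences. The lines of a coloring $c$ of
$\mathbb{Z}^{(\infty)}$ are again the words $(c(a+tv))_{t\in\mathbb{Z}}$ with
$v$ primitive, and power-free colorings are defined as before. The second
theorem measures the exponent and marks the limits of the first.

\begin{theorem}\label{thm:exp}
\begin{itemize}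
\item[(a)] $K(n,2)\le20\,n\log_2(2n)$ for all $n\ge1$.
\item[(b)] For every fixed $r$, $K(n,r)\to\infty$ as $n\to\infty$. So the
exponent cannot be chosen independently of $n$. Moreover, for no finite number
of colors does $\mathbb{Z}^{(\infty)}$ have a power-free coloring.
\item[(c)] The class of directions in Theorem~\ref{thm:main} cannot be
enlarged to all $v\ne0$, for any $n$ and any finite number of colors: for every
coloring $c$ of $\mathbb{Z}^n$ with finitely many colors and every $k$ there
are $a\in\mathbb{Z}^n$ and $v\in\mathbb{Z}^n\setminus\{0\}$ such that
$(c(a+tv))_{t\in\mathbb{Z}}$ contains a $k$-th power.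
\end{itemize}
\end{theorem}

The two simplest kinds of coloring both fail. If $c$ depends only on the
coordinates modulo some $m$, every line is periodic and contains $k$-th powers
for all $k$. If the points are colored by independent coin tosses, a given line
almost surely contains $k$ equal consecutive letters, since each of infinitely
many disjoint segments of length $k$ is monochromatic independently with
probability $2^{1-k}$. The proof combines the two ideas. The last nonzero digit
in base $p$ reads a residue modulo $p$ at a scale chosen by the number itself,
so that a coloring built from it looks alike at all scales $1,p,p^2,\dots$.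
This self-similarity turns the infinitely many conditions on lines and block
lengths into finitely many conditions on functions on $\mathbb{F}_p^*$
(Section~\ref{sec:reduction}), and for finitely many conditions random signs
do work (Section~\ref{sec:random}).

\section{Last nonzero digits}\label{sec:digits}

Fix an odd prime $p$. For a nonzero integer $z$ let $\nu(z)$ be the exponent of
$p$ in $z$, so that $\nu(zz')=\nu(z)+\nu(z')$, and let
\[
\ell(z)=z/p^{\nu(z)}\bmod p\ \in\mathbb{F}_p^*.
\]
For $z>0$ this is the last nonzero digit of $z$ in base $p$. By definition,
$\ell(p^mz)=z\bmod p$ whenever $m\ge0$ and $p\nmid z$.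

By~\eqref{eq:power}, a power is detected along arithmetic progressions, so we
need the behavior of $\ell$ on a progression $B+jC$. There are only two
possibilities: either the step $C$ is too divisible by $p$ to reach the last
nonzero digit of $B$, and the digit never moves, or the digit runs through an
affine function of $j$ modulo $p$.

\begin{lemma}\label{lem:digits}
Let $B\ne0$ and $C$ be integers.
\begin{itemize}
\item[(i)] If $C=0$ or $\nu(C)>\nu(B)$, then $B+jC\ne0$ and
$\ell(B+jC)=\ell(B)$ for every integer $j$.
\item[(ii)] If $C\neq0$ and $\nu(C)\le\nu(B)$, then $u=C/p^{\nu(C)}$ and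
$\beta=B/p^{\nu(C)}$ are integers, $p\nmid u$, and
$\ell(B+jC)=uj+\beta\bmod p$ for every integer $j$ with $p\nmid uj+\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $m=\nu(B)$, and write $B=p^mB'$ and $C=p^{m+1}C'$ with integers
$B',C'$ and $p\nmid B'$. Then $B+jC=p^m(B'+pjC')$, and
$B'+pjC'\equiv B'\not\equiv0\pmod p$.

(ii) The integrality of $\beta$ is the hypothesis $\nu(C)\le\nu(B)$, and
$B+jC=p^{\nu(C)}(uj+\beta)$.
\end{proof}

In case (ii) the lemma is silent about the one residue class of $j$ with
$p\mid uj+\beta$; there the digit is decided at a deeper scale, and the proofs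
below never look at it.

The function $\ell$ is not defined at $0$. To obtain a function on all of
$\mathbb{Z}$ we precompose it with an affine map that misses $0$:
\[
\lambda(x)=\ell\bigl((p-1)x+1\bigr),\qquad x\in\mathbb{Z}.
\]
The number $(p-1)x+1$ is congruent to $1$ modulo $p-1$, and $p-1\ge2$, so it is
never $0$. The factor $p-1$ is prime to $p$, so a progression in $x$ with step
$C\ne0$ becomes a progression with step $(p-1)C$ of the same valuation. Since
$(p-1)x+1\equiv1-x\pmod p$ and $(p-1)(1+pm)+1=p\,((p-1)m+1)$, we have
\begin{equation}\label{eq:rec}
\lambda(x)=1-x\bmod p\quad\text{if }x\not\equiv1\pmod p,\qquad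
\lambda(1+pm)=\lambda(m).
\end{equation}
Thus the word $(\lambda(x))_{x\in\mathbb{Z}}$ is a periodic pattern with one
hole in each period, and the holes are filled, in order, by the word itself.

\section{The case $n=1$, $p=3$}\label{sec:example}

Let $p=3$, and color $x\in\mathbb{Z}$ by $\gamma(x)=+$ if $\lambda(x)=1$ and
$\gamma(x)=-$ if $\lambda(x)=2$. By~\eqref{eq:rec} the pattern is
$+\,?\,-$, with holes at $x\equiv1\pmod3$:
\[
\begin{array}{c|cccccccccccccc}
x&0&1&2&3&4&5&6&7&8&9&10&11&12&13\\ \hline
2x+1&1&3&5&7&9&11&13&15&17&19&21&23&25&27\\
\lambda(x)&1&1&2&1&1&2&1&2&2&1&1&2&1&1\\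
\gamma(x)&+&+&-&+&+&-&+&-&-&+&+&-&+&+
\end{array}
\]

\begin{proposition}\label{prop:cube}
For all integers $a,v$ with $3\nmid v$, the word
$(\gamma(a+tv))_{t\in\mathbb{Z}}$ is cube-free.
\end{proposition}

\begin{proof}
Put $y(t)=2(a+tv)+1$, and suppose that the word contains three equal blocks of
length $q$ starting at position $T$.

If $3\nmid q$, the numbers $y(T),y(T+q),y(T+2q)$ form a progression with step
$2qv$ prime to $3$, so their residues modulo $3$ are $0,1,2$ in some order. The
terms with residues $1$ and $2$ give the colors $+$ and $-$, which
contradicts~\eqref{eq:power} for $t_0=T$.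

If $s=\nu(q)\ge1$, the position $T$ may be useless, because the step $2qv$ may
not reach the last nonzero digit of $y(T)$. But~\eqref{eq:power} holds for
every position in the first block, and the block is long: $q\ge3^s$. As $2v$ is
invertible modulo $3^s$, the values of $y$ at the $3^s$ positions
$T,\dots,T+3^s-1$ cover all residues modulo $3^s$. Choose $t_0$ among these
positions with $3^s\mid y(t_0)$. Then $y(t_0+jq)=3^s(uj+\beta)$, where
$\beta=y(t_0)/3^s$ and $u=2qv/3^s$ is prime to $3$. For $j=0,1,2$ the residues
of $uj+\beta$ are $0,1,2$ in some order, so again both colors occur.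
\end{proof}

The table shows the choice of $t_0$ at work. The word begins with the square
$(++-)(++-)$, so take $a=0$, $v=1$, $T=0$, $q=3$. The positions $0,3,6$ all
have color $+$ and the positions $2,5,8$ all have color $-$. Only $t_0=1$
prevents a cube: the values $3,9,15$ equal $3\cdot1$, $3\cdot3$, $3\cdot5$, and
the residues $1$ and $2$ of the first and last cofactor give opposite colors.

Proposition~\ref{prop:cube} has two quick consequences. First, $K(1,2)=3$,
because a binary word of length $4$ either has two equal adjacent letters or
alternates, and so contains a square. Second, the coloring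
$x\mapsto(\gamma(x_1),\dots,\gamma(x_n))$ of $\mathbb{Z}^n$ with $2^n$ colors
has cube-free lines: a primitive $v$ has a coordinate $v_i$ prime to $3$, and a
cube in $(c(a+tv))_t$ would give a cube in $(\gamma(a_i+tv_i))_t$. This yields
the bound $t(n)\le2^n$, and it shows why directions that are merely not
divisible by $p$ are the right class to consider, even for $n=1$.

To get down from $2^n$ colors to two, we multiply the $n$ signs. The danger is
cancellation: the coloring $\gamma(x_1)\gamma(x_2)$ of $\mathbb{Z}^2$ is
constant on the diagonal $x_1=x_2$. So different coordinates need different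
sign functions $\chi_i:\mathbb{F}_p^*\to\{1,-1\}$, and they must stay different
after the affine substitutions of Lemma~\ref{lem:digits}(ii). There is a second
difficulty. We can adjust $t_0$ to bring one coordinate into case (ii) of the
lemma, but we have no control over the others. For the direction $v=(1,p)$ and
the step $q=1$, formula~\eqref{eq:rec} shows that the second coordinate
contributes the constant digit $\lambda(pt)=1$ if $a=(0,0)$, and the moving
digit $\lambda(1+pt)=\lambda(t)$ if $a=(0,1)$. The condition on the $\chi_i$
must therefore exclude cancellation within every nonempty set of coordinates.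

\section{Reduction to a finite condition}\label{sec:reduction}

\begin{definition}\label{def:good}
A \emph{datum} consists of a nonempty set $A\subseteq\{1,\dots,n\}$ and
elements $u_i\in\mathbb{F}_p^*$, $\beta_i\in\mathbb{F}_p$ for $i\in A$. Its
\emph{domain} is
$D=\{d\in\mathbb{F}_p: u_id+\beta_i\ne0\text{ for all }i\in A\}$. Functions
$\chi_1,\dots,\chi_n:\mathbb{F}_p^*\to\{1,-1\}$ form a \emph{good family} if
for every datum the function
\begin{equation}\label{eq:prod}
D\to\{1,-1\},\qquad d\mapsto\prod_{i\in A}\chi_i(u_id+\beta_i),
\end{equation}
is not constant. A function on the empty set counts as constant.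
\end{definition}

Each $i\in A$ removes exactly one element of $\mathbb{F}_p$, so
$|D|\ge p-n$. For $n=1$ the map $d\mapsto u_1d+\beta_1$ carries $D$ onto
$\mathbb{F}_p^*$, so a good family is just a nonconstant function; the coloring
of Section~\ref{sec:example} is the case $p=3$. The data with $A=\{i,j\}$,
$u_i=u_j=1$, $\beta_i=\beta_j=0$ force $\chi_i\ne\pm\chi_j$, which rules out
the cancellation on the diagonal. The prime must also grow with $n$: if
$p\le n+1$, we can take $A=\{1,\dots,n\}$, all $u_i=1$, and $\beta_i$ covering
at least $p-1$ residues, so that $|D|\le1$ and no family is good.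

\begin{proposition}\label{prop:reduction}
Let $\chi_1,\dots,\chi_n$ be a good family for the odd prime $p$, and define
\[
c(x)=\prod_{i=1}^n\chi_i\bigl(\lambda(x_i)\bigr),\qquad x\in\mathbb{Z}^n.
\]
Then for all $a\in\mathbb{Z}^n$ and
$v\in\mathbb{Z}^n\setminus p\mathbb{Z}^n$ the word $g(t)=c(a+tv)$,
$t\in\mathbb{Z}$, is $p$-th power-free.
\end{proposition}

\begin{proof}
Put $w_i=(p-1)v_i$ and $y_i(t)=(p-1)(a_i+tv_i)+1$. Every $y_i(t)$ is a nonzero
integer, $y_i(t+h)=y_i(t)+hw_i$, and
$g(t)=\prod_i\chi_i(\ell(y_i(t)))$. Since $v\notin p\mathbb{Z}^n$, there is an
index $i_0$ with $p\nmid v_{i_0}$, and then $p\nmid w_{i_0}$.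

Suppose that $g$ contains $p$ consecutive equal blocks of length $q\ge1$, the
first starting at position $T$. Let $s=\nu(q)$.

\emph{Choice of the position.} We want a position in the first block at which
the step $q$ moves the digit of coordinate $i_0$. Since $w_{i_0}$ is invertible
modulo $p^s$, the values of $y_{i_0}$ at $p^s$ consecutive integers cover all
residues modulo $p^s$. Hence there is $t_0\in\{T,\dots,T+p^s-1\}$ with
$p^s\mid y_{i_0}(t_0)$. Since $p^s\le q$, the position $t_0$ lies in the first
block, and~\eqref{eq:power} with $k=p$ says that $g(t_0+jq)$ takes the same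
value for $j=0,1,\dots,p-1$.

\emph{Active coordinates.} Let $B_i=y_i(t_0)\ne0$ and $C_i=qw_i$, so that
$y_i(t_0+jq)=B_i+jC_i$. Call $i$ \emph{active} if $C_i\ne0$ and
$\nu(C_i)\le\nu(B_i)$, and let $A$ be the set of active indices. We have
$\nu(C_{i_0})=s\le\nu(B_{i_0})$ by the choice of $t_0$, so $i_0\in A$ and $A$
is nonempty.

If $i\notin A$, Lemma~\ref{lem:digits}(i) gives $\ell(B_i+jC_i)=\ell(B_i)$ for
all $j$. If $i\in A$, Lemma~\ref{lem:digits}(ii) gives integers $u_i,\beta_i$
with $p\nmid u_i$ such that $\ell(B_i+jC_i)=u_ij+\beta_i\bmod p$ whenever
$p\nmid u_ij+\beta_i$. Reducing $u_i$ and $\beta_i$ modulo $p$, we obtain a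
datum with domain $D$. With the fixed sign
$\varepsilon=\prod_{i\notin A}\chi_i(\ell(B_i))$ we have
\begin{equation}\label{eq:formula}
g(t_0+jq)=\varepsilon\prod_{i\in A}\chi_i(u_ij+\beta_i\bmod p)
\end{equation}
for every integer $j$ whose residue modulo $p$ lies in $D$.

\emph{Conclusion.} The integers $j=0,1,\dots,p-1$ represent every residue
modulo $p$, in particular every element of $D$, and the left side
of~\eqref{eq:formula} is the same for all of them. So the
function~\eqref{eq:prod} is constant on $D$, which contradicts goodness.
\end{proof}

\begin{remark}\label{rem:hyp}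
The number $p$ of blocks is used only in the last step, to reach every element
of $D$. The hypothesis $v\notin p\mathbb{Z}^n$ is used only to make $A$
nonempty, and the proposition fails without it: for $a=0$ and
$v\in p\mathbb{Z}^n$, formula~\eqref{eq:rec} gives $\lambda(tv_i)=1$ for all
$t$ and $i$, so $g$ is constant. The freedom of $u_i$ and $\beta_i$ in
Definition~\ref{def:good} reflects the freedom of $v$ and $a$: for $q=1$ and
all $v_i$ prime to $p$, every coordinate is active, with $u_i\equiv-v_i$ and
$\beta_i\equiv1-a_i-t_0v_i\pmod p$.
\end{remark}

\section{Random signs are good}\label{sec:random}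

Goodness is a finite list of conditions, at most about $p^{2n}$ of them. For
random signs each condition fails with probability about $2^{-(p-n)}$. The
second quantity beats the first as soon as $p-n\ge2n\log_2p$, and this is the
only place where the size hypothesis on $p$ in Theorem~\ref{thm:main} enters.

\begin{lemma}\label{lem:random}
If $p\ge3$ is a prime with $p\ge n+2n\log_2p$, then a good family
$\chi_1,\dots,\chi_n$ exists.
\end{lemma}

\begin{proof}
Call a datum \emph{normalized} if $u_h=1$ and $\beta_h=0$ for $h=\min A$. It
suffices to check normalized data. Given any datum, let $h=\min A$ and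
substitute $e=u_hd+\beta_h$, a permutation of $\mathbb{F}_p$. Then
\[
u_id+\beta_i=u_i'e+\beta_i',\qquad u_i'=u_iu_h^{-1},\quad
\beta_i'=\beta_i-u_iu_h^{-1}\beta_h .
\]
The datum $(A,(u_i'),(\beta_i'))$ is normalized, the substitution maps $D$
bijectively onto its domain, and the function~\eqref{eq:prod} takes the same
values at corresponding points.

Let $N=p(p-1)\ge6$ be the number of pairs $(u,\beta)$. A set $A$ of size $m$
carries $N^{m-1}$ normalized data, and $1+N\le p^2$, so the number of
normalized data is
\[
\sum_{m=1}^n\binom nmN^{m-1}\le\frac{(1+N)^n}{N}\le\frac{p^{2n}}{N}.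
\]

Choose all values $\chi_i(x)$, for $1\le i\le n$ and $x\in\mathbb{F}_p^*$, as
independent uniform random signs. Fix a datum and an index $i\in A$, and
condition on all $\chi_j$ with $j\ne i$. The value of~\eqref{eq:prod} at
$d\in D$ is then $\sigma_d\,\chi_i(u_id+\beta_i)$ with a fixed sign $\sigma_d$.
The arguments $u_id+\beta_i$, $d\in D$, are distinct elements of
$\mathbb{F}_p^*$, so the function~\eqref{eq:prod} is uniformly distributed
among the $2^{|D|}$ sign functions on $D$. The hypothesis gives $p>n$, hence
$|D|\ge p-n\ge1$, and exactly two of these sign functions are constant. So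
\eqref{eq:prod} is constant with conditional probability
$2^{1-|D|}\le2^{1-p+n}$, whatever the other $\chi_j$ are, and the same bound
holds unconditionally.

The expected number of normalized data for which~\eqref{eq:prod} is constant is
therefore at most
\[
\frac{p^{2n}}{N}\,2^{1-p+n}=\frac2N\,2^{\,2n\log_2p+n-p}\le\frac2N<1 .
\]
An integer-valued random variable with expectation less than $1$ and
nonnegative values takes the value $0$ for some outcome, and that outcome is a
good family.
\end{proof}

\section{The threshold and the upper bound on the exponent}\label{sec:upper}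

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:random} provides a good family, and
Proposition~\ref{prop:reduction} turns it into a coloring $c$ with the stated
property. The lines of $c$ are the words $(c(a+tv))_t$ with $v$ primitive, and
a primitive vector does not lie in $p\mathbb{Z}^n$; so every line is $p$-th
power-free. For fixed $n$ we have $(n+2n\log_2x)/x\to0$ as $x\to\infty$, so all
sufficiently large primes satisfy the hypothesis. Hence $t(n)\le2$, and
$t(n)\ge2$ was noted in Section~\ref{sec:intro}.
\end{proof}

For the quantitative bound we need an admissible prime that is not too large.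
We use Bertrand's postulate (Chebyshev): for every integer $m\ge2$ there is a
prime $p$ with $m<p<2m$.

\begin{proof}[Proof of Theorem~\ref{thm:exp}(a)]
The hypothesis on $p$ in Theorem~\ref{thm:main} reads $f(p)\ge n$, where
$f(x)=x/(1+2\log_2x)$. Let $L=\log_2(2n)\ge1$ and $X=10nL\ge10$.

First, $f(X)>n$. Write $X=5\cdot2n\cdot L$. Since $5^3<2^7$ and $L<2^L$, we
have $\log_25<7/3$ and $\log_2L<L$, so $\log_2X<7/3+2L$. Using $L\ge1$,
\[
1+2\log_2X<\tfrac{17}{3}+4L\le\tfrac{29}{3}L<10L=X/n .
\]
Second, $f$ is increasing on $[10,\infty)$: the numerator of $f'(x)$ is
$1+2\log_2x-2/\ln2$, which is positive there because $1+2\log_2x>7$ and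
$2/\ln2<4$. So every prime $p\ge X$ satisfies $f(p)>n$.

Apply Bertrand's postulate to $m=\lfloor X\rfloor$. It gives a prime $p$ with
$p\ge m+1>X$ and $p<2m\le2X$. By Theorem~\ref{thm:main},
$K(n,2)\le p\le2X=20\,n\log_2(2n)$.
\end{proof}

\section{Limits from Ramsey theory}\label{sec:ramsey}

The simplest $k$-th power is a run of $k$ equal letters, that is, a
monochromatic progression $a,a+v,\dots,a+(k-1)v$. Van der Waerden's theorem
produces such progressions: for every coloring of $\mathbb{Z}$ with finitely
many colors and every $k$ there are integers $b$ and $h\ge1$ such that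
$b,b+h,\dots,b+(k-1)h$ have the same color.

\begin{proof}[Proof of Theorem~\ref{thm:exp}(c)]
Let $e_1=(1,0,\dots,0)$ and color $m\in\mathbb{Z}$ by $c(me_1)$. With $b$ and
$h$ as above, put $a=be_1$ and $v=he_1\ne0$. The word $(c(a+tv))_t$ has equal
letters at $t=0,\dots,k-1$, and this is a $k$-th power.
\end{proof}

This argument says nothing about lines, because $he_1$ is primitive only for
$h=1$. To force a run of equal letters on a line we need a monochromatic
progression whose step is known to be primitive, and the Hales--Jewett theorem
supplies one at the price of a large dimension. For $S\subseteq\{1,\dots,M\}$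
let $\mathbf{1}_S\in\{0,1\}^M$ be its indicator vector. A \emph{combinatorial
line} in the cube $\{0,\dots,k-1\}^M$ is a set of $k$ points $a+t\mathbf{1}_S$,
$0\le t\le k-1$, where $S\ne\emptyset$ and $a$ is a point of the cube with
$a_i=0$ for $i\in S$. The theorem~\cite{HJ} states that for all $k$ and $r$
there is $M=HJ(k,r)$ such that every $r$-coloring of $\{0,\dots,k-1\}^M$ has a
monochromatic combinatorial line.

\begin{proof}[Proof of Theorem~\ref{thm:exp}(b)]
Fix $r$ and $k$, and let $M=HJ(k,r)$. Let $c$ be an $r$-coloring of
$\mathbb{Z}^n$ with $n\ge M$, and identify $\mathbb{Z}^M$ with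
$\mathbb{Z}^M\times\{0\}^{n-M}\subseteq\mathbb{Z}^n$. The restriction of $c$ to
the cube $\{0,\dots,k-1\}^M$ has a monochromatic combinatorial line
$a+t\mathbf{1}_S$, $0\le t\le k-1$. The vector $\mathbf{1}_S$ has a coordinate
equal to $1$, so it is primitive, and $(c(a+t\mathbf{1}_S))_{t\in\mathbb{Z}}$
is a line of $c$ with $k$ equal consecutive letters. This line contains a
$j$-th power for every $j\le k$. Hence $K(n,r)>k$ for all $n\ge HJ(k,r)$, and
since $k$ is arbitrary, $K(n,r)\to\infty$.

Now let $c$ be an $r$-coloring of $\mathbb{Z}^{(\infty)}$. For each $k$,
identify $\mathbb{Z}^M$, where $M=HJ(k,r)$, with the sequences supported on the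
first $M$ places. The cube $\{0,\dots,k-1\}^M$ again contains a monochromatic
combinatorial line, so some line of $c$ contains a $k$-th power. This holds for
every $k$, so $c$ is not power-free.
\end{proof}

The two parameters can thus be fixed separately but not together: the exponent
$3$ is attained with $2^n$ colors (Section~\ref{sec:example}), two colors are
enough with an exponent at most $20\,n\log_2(2n)$, and no pair $(r,k)$ works in
all dimensions.

\begin{thebibliography}{9}

\bibitem{HJ}
Hales and Jewett, \emph{Trans. Amer. Math. Soc.} \textbf{106} (1963).

\bibitem{RT}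
\emph{Repetitions in Toeplitz Words and the Thue Threshold},
doi:10.1007/978-3-030-51466-2\_23,
\texttt{https://unpaywall.org/10.1007\%2F978-3-030-51466-2\_23}.

\end{thebibliography}
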